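# Nil radicals of local hypercyclic rings

## 1. Local rings that look like $\mathbb Z/p^n$

Take a local ring $R$ with a strong finiteness property: whenever $C$ is a cyclic right $R$-module, its injective hull $E(C)$ is again cyclic. What does this say about the non-units of $R$? The examples that come to mind first are the rings $\mathbb Z/p^n$. There the ideals form a finite chain of powers of the radical, and the radical is nilpotent. So the answer one would first guess is: *the radical of such a ring is nilpotent*. Let us fix the words and test this.

Rings are associative with identity, and modules are unital right modules. The Jacobson radical of $R$ is $J=J(R)$. The ring $R$ is *local* if $\Delta=R/J$ is a division ring. Then $J$ is exactly the set of non-units, every proper one-sided ideal lies in $J$, and $1-j$ is a unit for every $j\in J$. An ideal is *nil* if each of its elements is nilpotent, and *nilpotent* if some power of the ideal is $0$. "Ideal" without adjective means two-sided ideal.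

**Definition (hypercyclic).** $R$ is (right) *hypercyclic* if $E(C)$ is cyclic for every cyclic right $R$-module $C$.

**Definition ($q$-hypercyclic).** A module $M$ is quasi-injective if every homomorphism from a submodule of $M$ to $M$ extends to an endomorphism of $M$. The quasi-injective hull of $M$ is the smallest quasi-injective submodule of $E(M)$ containing $M$, namely $\operatorname{End}(E(M))\cdot M$. $R$ is *$q$-hypercyclic* (a $qc$-ring) if the quasi-injective hull of every cyclic right module is cyclic.

We shall use four textbook facts.

* Baer's criterion: $M_R$ is injective if and only if each homomorphism $f:L\to M$ from a right ideal $L$ extends to $R$, that is, has the form $f(z)=mz$ for some $m\in M$.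
* Hulls: if $M\subseteq Q$ with $Q$ injective, then $Q$ contains a submodule $E\supseteq M$ that is an injective hull of $M$, and $E$ is a direct summand of $Q$. A module is *uniform* if any two of its nonzero submodules meet in a nonzero submodule. If $Q$ is injective and indecomposable, it is uniform: for $0\neq M\subseteq Q$, the summand $E\supseteq M$ must be all of $Q$, so $M$ is essential in $Q$. If $Q$ is injective and uniform and $0\ne M\subseteq Q$, then $Q$ is an essential extension of $M$, so $E(M)= Q$.
* Nakayama: a finitely generated right module $M$ with $MJ=M$ is $0$, and likewise on the left.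
* Baire: a nonempty complete metric space is not a countable union of closed sets with empty interior.

Now the tests.

If $R$ is a division ring, all modules are injective, $R$ is hypercyclic, and $J=0$.

Let $R=\mathbb Z/p^n$. Its ideals are $p^iR$. If $f:p^iR\to R$ is linear, then $f(p^i)$ is killed by $p^{n-i}$, so $f(p^i)\in p^iR$ and $f$ is a multiplication. By Baer $R_R$ is injective. It is uniform, since its ideals form a chain. A nonzero cyclic module is $\mathbb Z/p^k\cong p^{n-k}R\subseteq R$, so its hull is $R$, which is cyclic. Thus $R$ is hypercyclic with nilpotent radical. It is also $q$-hypercyclic: endomorphisms of $R_R$ are multiplications and so carry $p^{n-k}R$ into itself. Hence each $\mathbb Z/p^k$ is its own quasi-injective hull.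

Let $R=\mathbb Z_{(p)}$, whose radical is not nil. Then $E(R)=\mathbb Q$, since over a principal ideal domain divisible modules are injective. No $q\mathbb Z_{(p)}$ equals $\mathbb Q$, so $R$ is not hypercyclic.

Let $R=F[x,y]/(x,y)^2$ with $F$ a field. Here $J$ is nilpotent, but $R$ is not hypercyclic. Indeed, a cyclic hull $E(R)$ would be a quotient of $R$, of dimension at most $3$, and it contains $R$, of dimension $3$. So $R$ would be injective. The map $xR\to R$, $x\mapsto y$, would then be multiplication by some $s$ with $sx=y$, while $sx\in Fx$. What goes wrong is that $xR$ and $yR$ are incomparable.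

So far the guess stands: hypercyclic local rings look like chains, and the radical is nilpotent.

## 2. Hahn series cut off after exponent $1$

The guess is wrong as it stands. Let $F$ be a field and let $V=F[[x^{\mathbb R_{\ge 0}}]]$ be the ring of formal sums $\sum f_ex^e$ with well-ordered support in $\mathbb R_{\ge0}$. (For well-ordered supports, sums and products are again of this kind, and each coefficient of a product is a finite sum.) Let $v(f)$ be the least exponent in the support, with $v(0)=\infty$. Then $v(fg)=v(f)+v(g)$ and $v(f+g)\ge\min(v(f),v(g))$. Put $\mathfrak m=\{v>0\}$, so that $x\mathfrak m=\{v>1\}$, and let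
$$R=V/x\mathfrak m .$$
A nonzero element of $R$ has a well-defined value $v\in[0,1]$.

If $v(u)=0$, write $u=\alpha(1-g)$ with $\alpha\in F$, $\alpha\ne0$, $v(g)>0$. Some $g^k$ lies in $x\mathfrak m$, so $\alpha^{-1}(1+g+\dots+g^{k-1})$ is an inverse of $u$ in $R$. Hence each $0\ne c\in R$ is $c=x^\gamma u$ with $\gamma=v(c)$ and $u$ a unit, and $cR=\{v\ge\gamma\}$. In particular $R$ is local with $J=\{v>0\}$. A nonzero ideal is determined by its set of values, which is an up-closed subset of $[0,1]$. So the ideals are
$$\{v\ge c\}=x^cR\quad\text{and}\quad \{v>c\}=x^cJ\qquad(0\le c\le1),$$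
where $x^1J=0$. They form a chain. The ideal $S=\{y:yJ=0\}$ is $\{v\ge1\}=xR\ne0$.

The radical is nil, since $v(y)>0$ makes $v(y^k)=kv(y)>1$ for large $k$. Also $J=J^2\neq0$, because $x^\gamma=(x^{\gamma/2})^2$. So $J$ is not nilpotent. It remains to see that $R$ is hypercyclic.

**Step A. $R$ and $R/S$ are injective $R$-modules.** Let $M$ be $R$ or $R/S$. We write statements for $M=R$, followed by "resp." for $M=R/S$. Let $f:L\to M$ be linear, $L$ an ideal.

First take $0\neq c\in L$ with $v(c)=\gamma$. We claim $f(c)=sc$ for some $s\in V$, where $sc$ is read in $M$. This is trivial if $f(c)=0$. Otherwise let $b=f(c)$ and $\beta=v(b)$. The annihilator of $c$ is $\{v>1-\gamma\}$, that of $b$ is $\{v>1-\beta\}$, resp. $\{v\ge1-\beta\}$, and the first is contained in the second. If $\beta<\gamma$, choose $e$ with $1-\gamma<e<1-\beta$. Then $x^e$ kills $c$ but not $b$, a contradiction. So $\beta\ge\gamma$. Writing $c=x^\gamma u$ and $b$ as the image of $x^\beta u'$, we may take for $s$ a lift of $x^{\beta-\gamma}u'u^{-1}$. Hence if $L$ is principal, $f$ is a multiplication.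

If $L$ is not principal, then $L=\{v>c_0\}$ with $c_0<1$. Choose $\gamma_n\le1$ strictly decreasing to $c_0$ and put $c_n=x^{\gamma_n}$, $\delta_n=1-\gamma_n$. Then $L=\bigcup_n c_nR$, and $f(c_n)=s_nc_n$ with $s_n\in V$. For $m\ge n$, $c_n$ is a multiple of $c_m$, so also $f(c_n)=s_mc_n$. Thus $(s_m-s_n)c_n=0$ in $M$, which says
$$v(s_m-s_n)>\delta_n,\quad\text{resp. }\ge\delta_n\qquad(m\ge n).$$
So $s_m$ and $s_n$ have the same coefficients at all exponents below $\delta_n$. Define $s$ to have, at each exponent $e<\sup_n\delta_n$, the coefficient of $s_n$ at $e$ for any $n$ with $e<\delta_n$, and all other coefficients $0$. The support of $s$ is well ordered: if $T$ is a nonempty subset of it and $e_0\in T$, pick $n$ with $e_0<\delta_n$. Then $T\cap[0,e_0]$ is a nonempty subset of the support of $s_n$ and has a least element. So $s\in V$. For $m>n$ we have $v(s-s_m)\ge\delta_m>\delta_n$, hence $v(s-s_n)>\delta_n$, resp. $\ge\delta_n$. Therefore $sc_n=s_nc_n$ in $M$ for all $n$, and $f$ is multiplication by $s$. Baer's criterion applies.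

**Step B. All hulls of cyclic modules are cyclic.** Both $R$ and $R/S$ are uniform, since their submodules form chains. If $I=x^cJ$ with $0\le c\le 1$, multiplication by $x^{1-c}$ on $R$ has kernel $\{v>c\}=I$, so $R/I$ embeds in $R$ and $E(R/I)\cong R$. If $I=x^cR$ with $0<c\le1$, then $\{y:x^{1-c}y\in S\}=\{v\ge c\}=I$, so $R/I$ embeds in $R/S$ and $E(R/I)\cong R/S$. Both hulls are cyclic, and the case $I=R$ is trivial.

So "nilpotent" is false, but "nil" survives. Two features of this example will return: exactly two hulls occur, $R$ and $R/S$, and injectivity was proved by *gluing* the elements $s_n$ into a limit $s$. In a general $R$ we shall go the other way and extract limits from injectivity.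

## 3. Statements: nil radical and a classification

A ring is a *right chain ring* if any two right ideals are comparable under inclusion, and a *left chain ring* if any two left ideals are. It is enough to compare principal ones. The rings of Section 2 and $\mathbb Z/p^n$ are chain rings, while $F[x,y]/(x,y)^2$ is not.

A ring is *right duo* if every right ideal is two-sided, and *left duo* if every left ideal is. For a non-example, let $K=k(u)$ and let $\sigma:K\to K$ be the $k$-endomorphism with $\sigma(u)=u^2$. Let $R=K\oplus Kx$ with $xa=\sigma(a)x$, $x^2=0$. The left ideals are $0,\ Kx,\ R$. But $xR=k(u^2)x$ is not a left ideal, so $R$ is not right duo. Also $xR$ and $uxR=u\,k(u^2)x$ meet in $0$, so $R$ is a left chain ring and not a right chain ring.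

**Theorem A.** If $R$ is local and right hypercyclic, then $J$ is nil. Consequently $R$ is left and right duo.

**Theorem B.** A local ring $R$ is right hypercyclic if and only if one of the following holds.

* (B1) $R$ is a left and right artinian, left and right chain ring.
* (B2) $R$ is a right chain ring, $R_R$ is injective, $S:=\{y:yJ=0\}\ne0$, $(R/S)_R$ is injective, and every right ideal is of the form $tR$ or $tJ$ with $t\in R$.

In either case $J$ is nil by Theorem A. "Nil" cannot be improved to "nilpotent".

The last sentence is Section 2. The survey "Rings Characterized By Their Cyclic Modules And Right Ideals: A Survey-I" (http://math.slu.edu/~srivastava/JainSrivastavaSurveyNew1.pdf) states two results: a commutative hypercyclic ring is $q$-hypercyclic, and a local hypercyclic ring is $q$-hypercyclic if and only if its radical is nil. It says that it is not known whether a local hypercyclic ring can have a non-nil radical. Theorem A decides this.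

**Corollary.** There is no local hypercyclic ring with non-nil radical. Every local hypercyclic ring is $q$-hypercyclic.

The second sentence follows from Theorem A by the quoted equivalence.

Sections 4 to 9 prove Theorem A. If $J=0$, $R$ is a division ring and there is nothing to prove. So **in Sections 4–9, $R$ is local and right hypercyclic with $J\ne0$.** For $X\subseteq R$ put
$$r(X)=\{y:Xy=0\},\qquad l(X)=\{y:yX=0\}.$$

## 4. Cyclic hulls force chains and push kernels into $r(J)$

**Step 1. $R_R$ is injective, $R$ is a right and left chain ring, and $lr(a)=Ra$ for all $a\in R$.** This step translates the hypothesis into ideal theory.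

A nonzero cyclic module $R/K$ has the unique maximal submodule $J/K$. If it were a direct sum of two nonzero submodules, both would be proper, hence inside $J/K$, and could not span. So it is indecomposable. For a proper right ideal $I$, the hull $E(R/I)$ is cyclic, hence an indecomposable injective, hence uniform. So $R/I$ is uniform. Let $A,B$ be right ideals with $I=A\cap B\ne R$. In $R/I$ the submodules $A/I$ and $B/I$ meet in $0$, so one of them is $0$, that is, $A\subseteq B$ or $B\subseteq A$. If $A\cap B=R$, there is nothing to show.

Next, let $E(R)\cong R/K$ and let $1\mapsto x+K$ give an embedding of $R$, so that $\{r:xr\in K\}=0$. Then $x\notin K$, so $K\subseteq xR$ by comparability. Every $k\in K$ is $k=xr$ with $xr\in K$, so $r=0$ and $k=0$. Thus $K=0$, $E(R)\cong R$, and $R_R$ is injective.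

Finally let $b\,r(a)=0$. Then $ar\mapsto br$ is a well-defined homomorphism $aR\to R$. It extends to $R$, that is, it is left multiplication by some $s$, and $b=sa\in Ra$. So $lr(a)\subseteq Ra$, and the other inclusion is clear. Since $r(a)$ and $r(b)$ are comparable, so are $Ra=lr(a)$ and $Rb=lr(b)$, and $R$ is a left chain ring.

Two consequences are used all the time. First, for a right ideal $A$, a left ideal $L$ and $b\in R$,
$$b\notin A\ \Rightarrow\ A\subseteq bJ,\qquad\qquad b\notin L\ \Rightarrow\ L\subseteq Jb. \tag{1}$$
Indeed $A\subseteq bR$ by comparability, and if $bs\in A$ with $s$ a unit then $b=(bs)s^{-1}\in A$. The left case is the same. Second,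
$$\text{a right ideal } T\ne 0 \text{ with } TJ=0 \text{ is simple, and } T=yR \text{ for each } 0\neq y\in T. \tag{2}$$
Indeed $T$ is a right $\Delta$-space whose subspaces form a chain, and two independent vectors would span incomparable lines. The left version of (2) holds too.

**Step 2.** Put $S=r(J)$. **For every proper right ideal $I$ there is $w\in R$ such that $K=wI$ is a right ideal, $w\notin K$, $I=\{r:wr\in K\}$, $K\subseteq S$, and $E(R/I)\cong R/K$.** This step shows that few right ideals $K$ can occur in the hulls $R/K$.

Let $E(R/I)\cong R/K$, $K\ne R$, with $1+I\mapsto w+K$. Then $I=\{r:wr\in K\}$, and $w\notin K$ because $1\notin I$. By comparability $K\subseteq wR$, so each $k\in K$ is $wr$ with $r\in I$. Hence $K=wI$.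

Let $a\in J$ and suppose $r(a)\subseteq K$. Then $ar\mapsto r+K$ is a well-defined map $aR\to R/K$. As $R/K$ is injective, it extends to $R$. If $1\mapsto s+K$, then $sa+K=1+K$, so $1-sa\in K$. But $1-sa$ is a unit, so $K=R$, a contradiction. So $r(a)\not\subseteq K$, hence $K\subseteq r(a)$, for every $a\in J$. That is, $K\subseteq r(J)=S$.

Note that $S$ is a two-sided ideal: $J(ry)\subseteq Jy=0$ for $y\in S$. In Section 2 the element $w$ was $x^{1-c}$, with $K=0$ or $K=S$.

## 5. Completely prime ideals, and the commutative case

**Definition (completely prime).** An ideal $P\neq R$ is *completely prime* (c.p.) if $R/P$ is a domain: $ab\in P$ implies $a\in P$ or $b\in P$.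

In a commutative ring this means prime. In $M_2(F)$ the ideal $0$ is prime, since the ring is simple, but it is not c.p., since the matrix unit $e_{12}$ satisfies $e_{12}^2=0$. In our $R$ the ideal $J$ is c.p., because $R/J=\Delta$.

**Step 3. $J$ is the only completely prime ideal.** This is our main tool for excluding ideals.

Let $P\ne J$ be c.p., so $P\subsetneq J$. For $a\in J\setminus P$ comparability gives $P\subseteq aR\cap Ra$. Let
$$N_0=\bigcup_{a\in J\setminus P}r(a).$$
The $r(a)$ form a chain, so $N_0$ is a right ideal. If $ay=0\in P$ with $a\notin P$, then $y\in P$, so $N_0\subseteq P$. By Step 1, $l(N_0)=\bigcap_{a\in J\setminus P} lr(a)=\bigcap_{a\in J\setminus P} Ra$.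

This intersection equals $P$. It contains $P$. Suppose $y$ lies in it and $y\notin P$. Then $y\in J$, and $y^2\in J\setminus P$ as $P$ is c.p., so $y\in Ry^2$, say $y=ry^2$. Then $(1-ry)y=0$ with $1-ry$ a unit, so $y=0\in P$, a contradiction.

Apply Step 2 to $I=N_0$: we get $w$ and $K=wN_0\subseteq S$. Then $JwN_0\subseteq JS=0$, so $Jw\subseteq l(N_0)=P$. Choosing $j\in J\setminus P$, from $jw\in P$ we get $w\in P=l(N_0)$. So $K=wN_0=0$, hence $N_0=\{r:wr=0\}=r(w)$, and $P=l(N_0)=lr(w)=Rw$.

Pick $a\in J\setminus P$. Each $p\in P\subseteq aR$ is $p=ar$, and $r\in P$ because $a\notin P$. So $P=aP\subseteq JP$. Thus $Rw= JRw=Jw$, so $w=jw$ with $j\in J$, and $w=0\in K$, contradicting $w\notin K$.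

For commutative $R$ we are already done. The nilpotent elements form an ideal $P\neq R$. If $ab\in P$, then by the chain condition, say, $a=br$, so $a^2=abr\in P$ and $a$ is nilpotent. Hence $P$ is prime, that is, c.p. By Step 3, $P=J$.

A sensible person now tries the same for noncommutative $R$, with $P$ replaced by the largest nil ideal (the ideals form a chain, so the union of all nil ideals is a nil ideal). We would need: if $c^2\in P$, then $c\in P$. Now $c^2\in P$ does make $c$ nilpotent, but membership in $P$ requires the whole ideal $RcR$ to be nil, and a nilpotent element can generate an ideal that is not nil. In $M_2(F)$, $e_{12}$ generates everything. This is the exact point where the commutative argument stops. We need first some more structure (Section 6), then what can be saved of the ideal theory (Section 7), and then a different argument (Sections 8 and 9).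

## 6. The smallest ideal $S$, two types of right ideals, and double annihilators

**Step 4. $S\ne0$, and for each $0\ne x\in S$: $S=Rx=xR$ and $l(x)=r(x)=J$. Every nonzero right ideal contains $S$.** This step makes the target of Step 2 as small as possible.

Suppose $S=0$. Step 2 with $I=J$ gives $K=0$, so there is $w\ne0$ with $r(w)=J$. The set $T=l(J)$ is an ideal with $TJ=0$, and $w\in T$, so $T=wR$ by (2). For $r\in R$ we have $rw\in T$, so $rw=wr'$, and $r'$ is unique modulo $r(w)=J$. From $(rs)w=r(ws')=wr's'$ we see that $r\mapsto r'+J$ is a ring homomorphism $R\to\Delta$. Its kernel is $l(w)$, since $r'\in J$ if and only if $wr'=0$. So $R/l(w)$ embeds in a division ring, $l(w)$ is c.p., and $l(w)=J$ by Step 3. Thus $Jw=0$ and $w\in S=0$, a contradiction.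

So $S\ne0$. Let $0\neq x\in S$. As $JS=0$, the left version of (2) gives $S=Rx$. Also $l(x)\supseteq J$ and $l(x)\neq R$, so $l(x)=J$. For $r\in R$, $xr\in S=Rx$, so $xr=r'x$ with $r'$ unique modulo $l(x)=J$. From $x(rs)=r'xs=r's'x$ we get a ring homomorphism $r\mapsto r'+J$ from $R$ to $\Delta$, with kernel $r(x)$. So $r(x)$ is c.p., and $r(x)=J$ by Step 3. As $x$ was arbitrary, $SJ=0$, and (2) gives $S=xR$, a simple right module. A nonzero right ideal $A$ is comparable with $S$: either $S\subseteq A$, or $A\subseteq S$ and then $A=S$.

**Step 5. Every proper right ideal $I$ is of one of the types**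

* (i) $I=r(w)$ with $w\neq0$; then $I=tJ$ for some $t\in R$;
* (ii) $I=\{r:wr\in S\}=r(Jw)$ with $w\notin S$; then $I=tR$ for some $t\in R$.

**In particular $rl(I)=I$ for every right ideal $I$.** The purpose is to know all right ideals explicitly.

In Step 2, $K\subseteq S$ is a right ideal, so $K=0$ or $K=S$. If $K=0$, then $I=r(w)$ and $w\ne0$. If $K=S$, then $I=\{r:wr\in S\}$ and $w\notin S$, and $wr\in S$ means $Jwr=0$, so $I=r(Jw)$. Fix $0\ne x\in S$. In both cases $w\neq0$, so $S\subseteq wR$ and $x=wt$ for some $t$. Since $t\notin r(w)$, $r(w)\subseteq tR$.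

In case (i), $ts\in r(w)$ if and only if $wts=xs=0$, which means $s\in r(x)=J$. As $r(w)\subseteq tR$, we get $r(w)=tJ$. In case (ii), if $wr\in S=xR$, then $wr=wts$ for some $s$, so $r-ts\in r(w)\subseteq tR$ and $r\in tR$. Conversely $wtR=xR=S$. So $I=tR$.

Thus every proper right ideal is a right annihilator $r(X)$, which gives $rl(I)=I$. For $I=R$ we have $r(l(R))=r(0)=R$.

**Step 6. $lr(L)=L$ for every left ideal $L$.** This is the left counterpart. Suppose $v\in lr(L)\setminus L$. By (1), $L\subseteq Jv$, so $r(L)\supseteq r(Jv)$. Now $r(Jv)\supsetneq r(v)$: since $v\neq0$, $S\subseteq vR$, so there is $t$ with $0\ne vt\in S$, and then $Jvt=0$. So $r(L)\not\subseteq r(v)$. But $v\in lr(L)$ means $v\,r(L)=0$, that is, $r(L)\subseteq r(v)$, a contradiction.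

## 7. Ideals strictly between $0$ and $J$ are nilpotent

We now save as much as possible of the commutative argument. Call an ideal $B$ *completely semiprime* if $c^2\in B$ implies $c\in B$. For instance $6\mathbb Z$ in $\mathbb Z$ is completely semiprime but not prime, while $4\mathbb Z$ is not completely semiprime.

**Step 7. Every ideal $A\ne R,J$ is nilpotent.**

*(a) A completely semiprime proper ideal $B$ is c.p.* (In $\mathbb Z$ this fails, so the chain condition must enter.) Let $ab\in B$. Then $(ba)^2=b(ab)a\in B$, so $ba\in B$. By the right chain condition $a=br$ or $b=ar$ for some $r$. In the first case $a^2=abr\in B$, so $a\in B$. In the second $b^2=bar\in B$, so $b\in B$.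

*(b) A proper ideal $B=B^2\ne0$ is c.p.* By (a) we show that $B$ is completely semiprime. Let $c^2\in B$ and $c\notin B$. By (1), $B\subseteq cJ$ and $B\subseteq Jc$. Write $c^2=\sum p_iq_i$ with $p_i,q_i\in B$, and $p_i=cp_i'$. Then $c^2=cq$ with $q=\sum p_i'q_i\in B$, and $q=cj$ with $j\in J$. So $c^2=c^2j$, that is, $c^2(1-j)=0$, and $c^2=0$. Then $B=B^2\subseteq Rc\cdot cR=Rc^2R=0$, a contradiction.

*(c) Conclusion.* An ideal $A\neq R,J$ satisfies $A\subsetneq J$. Suppose it is not nilpotent. If $A^n=A^{n+1}$ for some $n\ge1$, then $A^n=A^{2n}$ is a nonzero idempotent proper ideal, c.p. by (b), and different from $J$ because $A^n\subseteq A\subsetneq J$. This contradicts Step 3. So the powers $A^n$ strictly decrease. Put $B=\bigcap_nA^n$. If $c\notin B$, then $c\notin A^n$ for some $n$, so $A^n\subseteq cR\cap Rc$ and $A^{2n}\subseteq Rc\cdot cR=Rc^2R$. If $c^2\in B$, this gives $A^{2n}\subseteq B\subseteq A^{2n+1}$, contrary to strictness. So $c^2\notin B$. Thus $B$ is completely semiprime, hence c.p. by (a), and $B\subseteq A\ne J$. This contradicts Step 3.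

**From here to the end of Section 9, up to the proof of the duo property, assume for contradiction that $J$ is not nil.**

**Step 8. There is a largest ideal $N$ properly contained in $J$; it is nil and nonzero, and not c.p.** This step describes what ideal theory leaves us with.

Let $N$ be the union of all ideals properly contained in $J$. They form a chain of nilpotent ideals, so $N$ is a nil ideal, and $N\ne J$. Thus $N$ is the largest ideal properly contained in $J$, and
$$\text{every ideal not contained in } N \text{ is } J \text{ or } R. \tag{3}$$
We collect the consequences.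

* $J=J^2$. Otherwise $J^2\subsetneq J$ is nilpotent by Step 7, hence $J$ is nilpotent, hence nil.
* $J_R$ is not finitely generated, by Nakayama, since $J=J\cdot J\ne0$.
* $S\subseteq N$. Indeed $S\ne R$ because $JS=0\neq J$. If $S=J$, then $J=J^2=JS=0$. So $S\subsetneq J$. In particular $N\ne0$.
* $N$ is not c.p., by Step 3.

The ring $R/N$ has only the ideals $0$, $J/N$ and $R/N$, so there is no further ideal to which Step 3 could be applied. We must return to injectivity.

## 8. $J$ is a countable union of principal right ideals, and $r(N)=tJ$

What is there to aim at? Since $N$ is not c.p., $R/N$ has zero divisors. We shall see that *every* $y\in J$ satisfies $vy\in N$ for some $v\notin N$. If one $v\notin N$ served for all $y\in J$, then $vJ\subseteq N$, and this is easily seen to contradict $J=J^2$. So the problem is to pass from "for each $y$ a $v$" to "one $v$ for many $y$". For a passage of this kind, the Baire category theorem is suited. It needs countability, completeness and closed sets. This section prepares the first two.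

**Observation.** *Let $pJ\ne0$, $d\in J$ and $pd\neq0$. If $j\in J$ and $pj\in pdR$, then $j\in dR$. In particular, $pJ\ne0$ is never a principal right ideal.* Since $d\notin r(p)$, we have $r(p)\subseteq dR$. If $pj=pds$, then $j-ds\in r(p)\subseteq dR$, so $j\in dR$. If $pJ=zR\ne0$, then $z=pd$ with $d\in J$ and $pd\ne0$, so every $j\in J$ lies in $dR$. Hence $J=dR$, which contradicts Step 8.

**Step 9. $J=\bigcup_nj_nR$ for some sequence with $j_1R\subsetneq j_2R\subsetneq\cdots$.** This is the countability. As $J_R$ is not finitely generated, we may choose $0\ne c_1\in J$ and then $c_{n+1}\in J\setminus c_nR$, so that $c_1R\subsetneq c_2R\subsetneq\cdots$. The right ideal $L=\bigcup c_nR\subseteq J$ is proper and not finitely generated, since a finite set of generators would lie in one $c_nR$. In particular it is not principal, so by Step 5 $L=pJ$ for some $p$. Write $c_n=pd_n$ with $d_n\in J$. If $j\in J$, then $pj\in L$, so $pj\in c_nR=pd_nR$ for some $n$, and $j\in d_nR$ by the Observation ($pd_n=c_n\neq0$). So $J=\bigcup d_nR$. If $d_{n+1}R\subseteq d_nR$, then $c_{n+1}R\subseteq c_nR$, which is false, so $d_nR\subsetneq d_{n+1}R$.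 Put $j_n=d_n$.

So one arbitrary strictly increasing sequence of principal right ideals was transported, by cancelling $p$, to one that exhausts $J$.

**Step 10. $r(N)=tJ$ for some $t\in R$, and $tJ\ne0$.** This brings $N$ into contact with the union of Step 9. As $N\ne0$, $r(N)$ is proper. As $NS\subseteq JS=0$, $r(N)\supseteq S\ne0$. By Step 5 it suffices to exclude $r(N)=r(Jw)$ with $w\notin S$. In that case Step 6, applied to the left ideals $N$ and $Jw$, gives
$$N=lr(N)=lr(Jw)=Jw.$$
If $w\in N=Jw$, then $w=jw$ with $j\in J$, so $w=0\in S$, a contradiction. If $w$ is a unit, then $N=Jw=J$, a contradiction. So $w\in J\setminus N$, and $RwR=J$ by (3). Then $J=J^2=J(RwR)=JwR=NR=N$, a contradiction.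

**Step 11. $G=J/N$ is a complete metric group.** By Step 9, $tJ=\bigcup tj_nR\neq0$, and this is an increasing union, so $tj_n\ne0$ for all large $n$. Drop the finitely many other $j_n$ and renumber. Put $U_n=l(tj_n)$. These are left ideals, contained in $J$ because $tj_n\ne0$. As $tj_n\in tj_{n+1}R$, we have $U_1\supseteq U_2\supseteq\cdots$. By Steps 10 and 6,
$$\bigcap_nU_n=l(tJ)=lr(N)=N. \tag{4}$$
Moreover
$$U_n\ne N\quad\text{for all } n. \tag{5}$$
Otherwise $l(tj_nR)=l(tJ)$. Applying $r$ and using $rl(I)=I$ from Step 5, we get $tj_nR=tJ$, so $tJ\ne0$ is principal, contrary to the Observation.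

Put $U_0=J$ and $d(y,y')=\inf\{2^{-n}:n\ge0,\ y-y'\in U_n\}$ for $y,y'\in J$. As the $U_n$ are decreasing subgroups containing $N$, this depends only on the classes modulo $N$. It is translation-invariant and satisfies $d(y,y'')\le\max(d(y,y'),d(y',y''))$. By (4), $d(y,y')=0$ only if $y-y'\in N$. So $d$ is a metric on $G$. The set $\{y':d(y,y')\le2^{-n}\}$ is the coset of $U_n/N$ through $y$.

Completeness comes from injectivity. A Cauchy sequence converges if a subsequence does, so, passing to a subsequence and taking representatives, we may take $y_n\in J$ with $y_{n+1}-y_n\in U_n$. Then $y_m-y_n\in U_n$ for $m\ge n$. Define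
$$f:tJ=\bigcup_ntj_nR\to R,\qquad f(z)=y_nz\quad\text{for } z\in tj_nR .$$
This is well defined, since $(y_m-y_n)tj_nR=0$ for $m\ge n$, and it is $R$-linear. As $R_R$ is injective, there is $y\in R$ with $f(z)=yz$ for all $z\in tJ$. Thus $(y-y_n)tj_n=0$, that is, $y-y_n\in U_n\subseteq J$ for all $n$. So $y\in J$, and $y_n\to y$ in $G$.

## 9. Baire category in $J/N$

**Step 12. For $v\notin N$ put $G_v=\{y\in R:vy\in N\}$. Each $G_v$ is a right ideal with $N\subseteq G_v\subsetneq J$, each $G_v/N$ is closed in $G$, and each $y\in J$ lies in some $G_v$.** These are the closed sets for Baire.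

Clearly $G_v$ is a right ideal containing $N$. It contains no unit, since $vu\in N$ with $u$ a unit gives $v\in N$. So $G_v\subseteq J$. If $G_v=J$, then $vJ\subseteq N$, so $(RvR)J\subseteq RvJ\subseteq N$. As $v\notin N$, $RvR\supseteq J$ by (3), so $J=J^2\subseteq N$, a contradiction.

*Closed.* Let $y\in J$ be a limit in $G$ of classes of elements of $G_v$. Then for each $k$ there is $y_k\in G_v$ with $y-y_k\in U_k$. As $U_k$ is a left ideal, $vy=vy_k+v(y-y_k)\in N+U_k=U_k$. This holds for all $k$, so $vy\in N$ by (4), and $y\in G_v$.

*Covering.* Let $\bar R=R/N$, a left chain ring, and $Z=\{\bar y\in\bar R:l_{\bar R}(\bar y)\ne0\}$. We show that $Z$ is an ideal. If $\bar y,\bar z\in Z$, their annihilators are comparable nonzero left ideals, and the smaller one kills $\bar y+\bar z$. Since $l_{\bar R}(\bar y)\subseteq l_{\bar R}(\bar y\bar r)$, $Z$ is closed under right multiplication. For left multiplication, let $\bar y\in Z$ and $\bar r\in\bar R$. If $\bar r\bar y=0$, then $\bar r\bar y\in Z$. If $\bar r\bar y\ne0$, put $L=l_{\bar R}(\bar y)\ne0$. Then $\bar r\notin L$, so $\bar R\bar r\not\subseteq L$ and $L\subseteq\bar R\bar r$.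 Take a nonzero element $u\bar r\in L$. Then $u\ne0$ and $u\bar r\bar y=0$, so $\bar r\bar y\in Z$.

As $N$ is not c.p., there are $a,b\notin N$ with $ab\in N$, so $0\ne\bar b\in Z$. The preimage of $Z$ in $R$ is an ideal not contained in $N$, so it contains $J$ by (3). This says that for each $y\in J$ there is $v\notin N$ with $vy\in N$.

**Step 13. The contradiction.** For each $n$ choose $v_n\notin N$ with $j_n\in G_{v_n}$. Since $G_{v_n}$ is a right ideal, $j_nR\subseteq G_{v_n}$, so $J=\bigcup_nj_nR=\bigcup_nG_{v_n}$. Hence the complete metric space $G$ is the union of the countably many closed subgroups $G_{v_n}/N$. By Baire, some $G_{v_n}/N$ has an interior point $y$, and so contains the coset of $U_m/N$ through $y$ for some $m$. Being a subgroup, it contains $U_m/N$. As $N\subseteq G_{v_n}$, this means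
$$U_m\subseteq G_{v_n}.$$
Here $U_m$ is a *left* ideal and $G_{v_n}$ is a *right* ideal. So $U_mR$ is a two-sided ideal contained in $G_{v_n}\subsetneq J$. By (3), $U_m\subseteq U_mR\subseteq N$, and with $N\subseteq U_m$ we get $U_m=N$, contradicting (5). Hence $J$ is nil.

**Step 14. $R$ is right and left duo.** It suffices that $ra\in aR$ and $ar\in Ra$ for all $a,r\in R$. If $ra\notin aR$, then (1) gives $aR\subseteq raJ$, so $a=ras$ with $s\in J$. Iterating, $a=r^nas^n$ for all $n$. As $s$ is nilpotent, $a=0$, and then $ra=0\in aR$, a contradiction. If $ar\notin Ra$, then (1) gives $a=sar$ with $s\in J$, so $a=s^nar^n$ for all $n$ and $a=0$, a contradiction again. This proves Theorem A.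

## 10. The classification

We prove Theorem B. Now $R$ is only assumed local, with further hypotheses stated each time. In a right chain ring the right half of (1), and (2), hold with the same proofs; in a left chain ring the left halves hold.

**Step 15. Let $R$ be a left and right chain local ring with $J$ nil and $J\ne J^2$. Then there are $a\in J$ and $n\ge1$ with $J^i=a^iR=Ra^i$ for all $i\ge0$ and $J^n=0\neq J^{n-1}$, and the $J^i$, $0\le i\le n$, are the only one-sided ideals.** This is used in both directions.

Take $a\in J\setminus J^2$. If $b\in J\setminus aR$, then $aR\subseteq bJ\subseteq J^2$ by (1), which is impossible. So $J=aR$, and likewise $J=Ra$. By induction $J^{i+1}=J^iJ=a^iRJ=a^iJ=a^{i+1}R$, and $J^{i+1}=JJ^i=JRa^i=Ja^i=Ra^{i+1}$. As $a$ is nilpotent, $J$ is nilpotent, so $n$ exists. Let $0\ne c\in R$, and let $i<n$ be such that $c\in J^i\setminus J^{i+1}$. Then $c=a^iu$, and $u\notin J$, since otherwise $c\in J^{i+1}$. So $u$ is a unit and $cR=a^iR=J^i$. Likewise $Rc=J^i$. Every one-sided ideal is a union of principal ones on its side, hence is one of the finitely many $J^i$.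

**Step 16. Necessity.** Let $R$ be local and right hypercyclic. If $J=0$, then (B1) holds. Let $J\ne0$. Then Steps 1–6 apply, and $J$ is nil by Theorem A.

If $J\ne J^2$, Step 15 shows that $R$ has only finitely many one-sided ideals, so it is left and right artinian, and (B1) holds.

Let $J=J^2$. Write $S=r(J)$ as before. First, $r(J)=\{y:yJ=0\}$, so that $S$ has the meaning required in (B2): by Step 4, $SJ=0$, so the nonzero right ideal $S$ is contained in $\{y:yJ=0\}$, which is simple by (2), so the two are equal. Steps 1, 4 and 5 give all of (B2) except injectivity of $R/S$. (The right ideal $R$ is $1\cdot R$.) Apply Step 2 to $I=S$, which is proper because $JS=0\ne J$. We get $E(R/S)\cong R/K$ with $K\subseteq S$, so $K=0$ or $K=S$. If $K=0$, then $S=r(w)$ with $w\ne0$, so $Rw=lr(w)=l(S)$. By Step 4, $l(S)=J$. So $J=Rw$ is a finitely generated left ideal with $J\cdot J=J$, and Nakayama gives $J=0$, a contradiction. So $K=S$, and $R/S$ is injective.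

**Step 17. (B1) is sufficient.** If $J=0$, all modules are injective and $R$ is hypercyclic. Let $J\ne0$. As $R$ is artinian, $J$ is nilpotent, so $J\ne J^2$, and Step 15 applies. The right ideal $r(a^i)$ is some $J^k$, and $a^iJ^k=a^iRJ^k=J^{i+k}$ vanishes exactly when $i+k\ge n$. So $r(a^i)=J^{n-i}$, and in the same way $l(J^{n-i})=J^i$, for $0\le i\le n$. If $f:a^iR\to R$ is linear, then $f(a^i)\,r(a^i)=0$, so $f(a^i)\in l(J^{n-i})=Ra^i$, and $f$ is a left multiplication. By Baer $R_R$ is injective, and it is uniform by the chain condition. For $1\le k\le n$, $R/J^k\cong a^{n-k}R\subseteq R$, because $r(a^{n-k})=J^k$. So $E(R/J^k)\cong R$ is cyclic. These are all nonzero cyclic modules.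

**Step 18. (B2) is sufficient.** Let $R$ satisfy (B2).

*Preparation.* By (2), $S$ is simple. For $0\ne x\in S$, $r(x)=J$, so $S=xR\cong R/J$. By the chain condition every nonzero right ideal contains $S$, so $S$ is essential in the injective module $R_R$, and $E(R/J)\cong R$. We claim
$$rl(A)=A\quad\text{for all right ideals } A. \tag{6}$$
Let $r\notin A$. The nonzero cyclic submodule $(r+A)R$ of $R/A$ has a simple quotient, necessarily isomorphic to $R/J\cong S\subseteq R$. This gives a map $(r+A)R\to R$ that does not kill $r+A$. As $R_R$ is injective, it extends to $R/A\to R$, and the composite $R\to R/A\to R$ is left multiplication by some $w$. So $wA=0$ and $wr\ne0$, hence $r\notin rl(A)$. The inclusion $A\subseteq rl(A)$ is clear.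

*The hulls.* Let $I$ be a proper right ideal.

* If $I=0$, then $E(R/I)=R$.
* Let $I=tJ\ne0$. By Nakayama $tR\ne tJ$, so $r\mapsto tr+tJ$ induces $R/J\cong tR/tJ\subseteq R/I$. By the chain condition $R/I$ is uniform, hence an essential extension of this simple submodule, and $E(R/I)\cong E(R/J)\cong R$.
* Let $I=tR\ne0$. As $I\neq R$, $0\ne t\in J$. Again $tJ\subsetneq tR$, so by (6) $l(tJ)\supsetneq l(tR)$. Choose $w$ with $wtJ=0\ne wt$. Then $wt\in S$, hence $wtR\subseteq S$. If $r\notin tR$, then (1) gives $t=rj$ with $j\in J$, and $wrj=wt\ne0$ shows $wr\notin S$. So $\{r:wr\in S\}=tR$, and $r+tR\mapsto wr+S$ embeds $R/tR$ into $R/S$. The module $R/S$ is injective by hypothesis and uniform by the chain condition, so $E(R/I)\cong R/S$.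

All these hulls are cyclic, so $R$ is right hypercyclic. This proves Theorem B. The ring of Section 2 satisfies (B2): it is a chain ring, $R$ and $R/S$ are injective by Step A, $S=xR\ne0$, and its ideals are the $x^cR$ and $x^cJ$. Its radical is nil and not nilpotent, as the last sentence of Theorem B requires.
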